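# Centerless groups of size $\kappa$ whose automorphism tower has height exactly $\kappa^+$

## Short towers: $S_3$, $A_5$ and the infinite dihedral group

Take a centerless group $G$, replace it by its automorphism group, and repeat, taking unions at limit stages. If $G$ has $\kappa$ elements, with $\kappa$ an infinite cardinal, how many steps can pass before nothing changes? A natural first guess is: *fewer than $\kappa^+$ steps*. A countable group, for example, should stop at some countable ordinal. We first make the question precise, and then test the guess.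

For $g\in G$ let $i_g$ be the inner automorphism $x\mapsto gxg^{-1}$. If $Z(G)=1$, then $g\mapsto i_g$ is injective and we identify $G$ with its image in $\mathrm{Aut}(G)$. For $\varphi\in\mathrm{Aut}(G)$ we have $\varphi i_g\varphi^{-1}=i_{\varphi(g)}$. So $G\trianglelefteq \mathrm{Aut}(G)$; moreover, a $\varphi$ that commutes with all $i_g$ satisfies $\varphi(g)=g$ for all $g$, that is, $\varphi=1$. Hence $\mathrm{Aut}(G)$ is again centerless. The union of an ascending chain of centerless groups is centerless too, since a central element of the union is central in any member of the chain that contains it. So the following makes sense.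

**Definition (automorphism tower).** The automorphism tower of a centerless group $G$ is the ascending chain
$$G=G_0\trianglelefteq G_1\trianglelefteq\cdots\trianglelefteq G_\alpha\trianglelefteq G_{\alpha+1}\trianglelefteq\cdots$$
with $G_{\alpha+1}=\mathrm{Aut}(G_\alpha)$ for every ordinal $\alpha$, and $G_\alpha=\bigcup_{\beta<\alpha}G_\beta$ for limit $\alpha$. Its height $\tau(G)$ is the least $\alpha$ with $G_{\alpha+1}=G_\alpha$.

It is known that the tower of every centerless group terminates, so $\tau(G)$ always exists.

**Example ($S_3$).** An automorphism of $S_3$ permutes the three transpositions, and is determined by this permutation because they generate. So $|\mathrm{Aut}(S_3)|\le 6$, and the six inner automorphisms are all of them. Hence $\tau(S_3)=0$.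

**Example ($A_5$).** We use the textbook fact that $\mathrm{Aut}(A_5)=S_5$, acting by conjugation. So $G_1=S_5$. Let $\varphi\in \mathrm{Aut}(S_5)$. It preserves the derived subgroup $A_5$, so there is $w\in S_5$ with $\varphi(b)=wbw^{-1}$ for $b\in A_5$. For $k\in S_5$ and $b\in A_5$, computing $\varphi(kbk^{-1})$ in two ways shows that $\varphi(k)$ and $wkw^{-1}$ induce the same conjugation on $A_5$. Since $C_{S_5}(A_5)=1$, they are equal. So $\varphi$ is inner and $\tau(A_5)=1$. This short argument will return.

**Example (infinite dihedral group).** For a nonzero subgroup $R\le\mathbb Q$ let $D(R)$ be the group of maps $x\mapsto\pm x+r$, $r\in R$. Then $D(\mathbb Z)$ is the infinite dihedral group. In $D(R)$ the maps $x\mapsto -x+r$ are involutions and the nontrivial translations have infinite order, so the translations form a characteristic subgroup. An automorphism $\varphi$ of $D(R)$ therefore acts on translations by $r\mapsto ur$ for some $u\in\mathbb Q^*$ with $uR=R$, and it sends $x\mapsto -x$ to some $x\mapsto -x+r_0$ with $r_0\in R$. Conjugation by $x\mapsto ux+v$ sends translation by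 $r$ to translation by $ur$, and sends $x\mapsto -x$ to $x\mapsto -x+2v$. So $\varphi$ is conjugation by exactly one affine map of $\mathbb Q$, with $v=r_0/2$, and
$$\mathrm{Aut}(D(R))\cong\{x\mapsto ux+v:\ uR=R,\ 2v\in R\}.$$
For $R=2^{-n}\mathbb Z$ this is $D(2^{-n-1}\mathbb Z)$. So $G_n=D(2^{-n}\mathbb Z)$ grows strictly, and $G_\omega=D(\mathbb Z[\tfrac12])$. Next, $G_{\omega+1}=\{x\mapsto \pm2^kx+v:\ k\in\mathbb Z,\ v\in\mathbb Z[\tfrac12]\}$, strictly larger than $G_\omega$.

The tower now stops. The translations form the derived subgroup of $G_{\omega+1}$: the quotient by them is abelian, and the commutator of $x\mapsto -x$ with a translation by $v$ is a translation by $\pm2v$. So an automorphism acts on translations as multiplication by some $\pm2^k$, and after composing with an inner automorphism we may assume that it fixes all translations. Then it preserves the linear part of each element. It sends $-x$ to $-x+c$ for some $c$, and after conjugation by a translation we may take $c=0$. The image $\pm 2^kx+c'$ of $\pm2^kx$ must commute with $-x$, so $c'=0$. Hence every automorphism is inner,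 and $\tau(D(\mathbb Z))=\omega+1$.

So finite height is too much to hope for, but $\omega+1<\omega_1$ and the guess survives. The dihedral example also shows a reason for it. Its whole tower lives inside one countable group, the affine group of $\mathbb Q$. In general, *if a tower lives inside a group with $\kappa$ elements, its height is below $\kappa^+$*: choosing $g_\alpha\in G_{\alpha+1}\setminus G_\alpha$ for each $\alpha<\tau(G)$ gives distinct elements, so $|\tau(G)|\le\kappa$. But $\mathrm{Aut}(G)$ may be larger than $G$, and then this argument says nothing.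

## Height exactly $\kappa^+$ at every infinite cardinal

The guess is false, at every infinite $\kappa$.

**Theorem 1.** (ZFC) For every infinite cardinal $\kappa$ there is a centerless group $G$ with $|G|=\kappa$ and $\tau(G)=\kappa^+$.

Already for $\kappa=\aleph_0$ this gives a countable centerless group whose tower has height exactly $\omega_1$. The theorem answers a question from "The Automorphism Tower Problem" (https://sites.math.rutgers.edu/~sthomas/tower.pdf). Conjecture 7.1.7 there says: it is consistent with ZFC that (a) $2^{\aleph_n}=\aleph_{n+1}$ for all $n\in\omega$; and (b) there is a centerless group $G$ of cardinality $\aleph_\omega$ with $\tau(G)\ge\aleph_{\omega+1}$.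

**Corollary 2.** Conjecture 7.1.7 is true.

**Proof of Corollary 2 from Theorem 1.** By Gödel, if ZFC is consistent then so is ZFC + GCH. In any model of ZFC + GCH, (a) holds. Theorem 1 with $\kappa=\aleph_\omega$, applied in that model, gives a centerless $G$ with $|G|=\aleph_\omega$ and $\tau(G)=\aleph_{\omega+1}$, so (b) holds. ("Consistent" is, as usual, relative to the consistency of ZFC.) $\square$

So clause (b) holds in every model of ZFC, with equality. The outside facts used for Theorem 1 are: $A_5$ is simple, $\mathrm{Aut}(A_5)=S_5$ acting by conjugation, reduced words in free groups are unique, and $\kappa^+$ is regular.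

## Normalizer towers inside $S_5^F\rtimes\mathrm{Sym}(F)$

The dihedral tower was computed as a sequence of normalizers inside a fixed ambient group. We want the same, with an ambient group of more than $\kappa$ elements.

Fix an infinite cardinal $\kappa$. Let $F$ be the free group on $\{h_i:i<\kappa\}$, so $|F|=\kappa$. Put $T=S_5$ and
$$W=T^F\rtimes\mathrm{Sym}(F),\qquad (\sigma f\sigma^{-1})(x)=f(\sigma^{-1}x)\quad(f\in T^F,\ \sigma\in\mathrm{Sym}(F)),$$
where $T^F$ is the group of *all* functions $F\to T$. Every element of $W$ is uniquely $s\sigma$ with $s\in T^F$, $\sigma\in\mathrm{Sym}(F)$. Identify $h\in F$ with the left translation $\lambda_h:x\mapsto hx$, so that $F\le\mathrm{Sym}(F)\le W$. Let $T^{(fin)}$ be the group of finitely supported functions; it is normal in $W$. For $x\in F$ let $M_x\cong A_5$ be the group of $A_5$-valued functions supported on $\{x\}$, and let $M=\bigoplus_{x\in F}M_x\le T^{(fin)}$. Conjugation by $s\sigma$ sends $M_x$ to $M_{\sigma(x)}$; for instance, conjugation by $h$ sends $M_1$ to $M_h$. As $A_5\trianglelefteq S_5$, we have $M\trianglelefteq W$.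

**Lemma 3.** $C_W(M)=1$, and every automorphism of $M$ is conjugation by a unique element of $W$.

**Proof.** If $s\sigma$ centralizes $M$, it normalizes each $M_x$, so $\sigma=1$. Then $s(x)\in C_{S_5}(A_5)=1$ for all $x$.

Next we find the minimal normal subgroups of $M$. Let $1\ne N\trianglelefteq M$, and take $f\in N$ and $x$ with $f(x)\ne1$. As $A_5$ is centerless, some $b\in M_x$ does not commute with $f$. Then $1\ne fbf^{-1}b^{-1}\in N\cap M_x$. Now $N\cap M_x$ is normal in the simple group $M_x$, so $M_x\le N$. Hence every nontrivial normal subgroup of $M$ contains some $M_x$, and the minimal normal subgroups of $M$ are exactly the $M_x$.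

So an automorphism $\varphi$ of $M$ permutes the $M_x$: there is $\sigma\in\mathrm{Sym}(F)$ with $\varphi(M_x)=M_{\sigma(x)}$. The map $b\mapsto\varphi(\sigma^{-1}b\sigma)$ sends each $M_x$ to itself. On $M_x$ it is conjugation by some $s(x)\in S_5$, because $\mathrm{Aut}(A_5)=S_5$. Since the $M_x$ generate $M$, $\varphi(\sigma^{-1}b\sigma)=sbs^{-1}$ for all $b\in M$, that is, $\varphi$ is conjugation by $s\sigma$. Uniqueness follows from $C_W(M)=1$. $\square$

**Lemma 4.** Let $M,F\le K\le W$. Then $K$ is centerless, and sending $w$ to conjugation by $w$ is an isomorphism $N_W(K)\to\mathrm{Aut}(K)$ that extends the natural embedding $K\to\mathrm{Aut}(K)$.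

**Proof.** First, $Z(K)\le C_W(M)=1$.

We show that $M$ is characteristic in $K$. Let $1\ne N\trianglelefteq K$. If $N\cap M=1$, then $[N,M]\le N\cap M=1$, so $N\le C_W(M)=1$, a contradiction. So $N\cap M$ is a nontrivial normal subgroup of $M$ and contains some $M_x$. Since $F\le K$ permutes the $M_x$ transitively and $N$ is normal in $K$, we get $M\le N$. Thus $M$ lies in every nontrivial normal subgroup of $K$. For $\varphi\in\mathrm{Aut}(K)$ this gives $M\le\varphi(M)$ and $M\le\varphi^{-1}(M)$, so $\varphi(M)=M$.

Now let $\varphi\in\mathrm{Aut}(K)$. By Lemma 3 there is $w\in W$ with $\varphi(b)=wbw^{-1}$ for $b\in M$. For $k\in K$ and $b\in M$,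
$$\varphi(k)\,(wbw^{-1})\,\varphi(k)^{-1}=\varphi(kbk^{-1})=w\,kbk^{-1}\,w^{-1}=(wkw^{-1})(wbw^{-1})(wkw^{-1})^{-1}.$$
As $wbw^{-1}$ runs over all of $M$ and $C_W(M)=1$, $\varphi(k)=wkw^{-1}$. So $w\in N_W(K)$ and $\varphi$ is conjugation by $w$: the map is surjective. It is injective because $C_W(K)\le C_W(M)=1$. $\square$

**Consequence.** Let $M,F\le K\le W$. Put $K_0=K$, $K_{\alpha+1}=N_W(K_\alpha)$, and take unions at limits. All $K_\alpha$ contain $M$ and $F$. We claim that $(K_\alpha)$ is, up to the prescribed identifications, the automorphism tower of $K$. Indeed, suppose that $\psi$ is an isomorphism from $K_\alpha$ to the $\alpha$-th member of the tower. Let $\psi'(w)=\psi\circ(\text{conjugation by }w)\circ\psi^{-1}$ for $w\in N_W(K_\alpha)$. By Lemma 4, $\psi'$ is an isomorphism from $K_{\alpha+1}$ to the next member. For $k\in K_\alpha$, $\psi'(k)$ is the inner automorphism given by $\psi(k)$, so $\psi'$ extends $\psi$. At limits take unions. In particular $\tau(K)$ is the least $\alpha$ with $N_W(K_\alpha)=K_\alpha$.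

So we need a subgroup $G$ of $W$ with $\kappa$ elements, containing $M$ and $F$, whose normalizer tower in $W$ has length $\kappa^+$.

## A series of length $\kappa^+$ in $\mathbb F_2^F$

Where can $\kappa^+$ steps come from? Let $t=(4\,5)\in T$, and let $A\le T^F$ be the group of $\langle t\rangle$-valued functions. Written additively, $A=\mathbb F_2^F$ with the $F$-action $(ha)(x)=a(h^{-1}x)$; this action is conjugation by $\lambda_h$ in $W$. If $a\in A$ and $h\in F$, then in $W$
$$aha^{-1}h^{-1}=a-ha .\tag{1}$$
So whether $a$ normalizes a group containing $F$ is related to where the differences $ha-a$ lie. This suggests the following.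

**Definition (the series).** Let
$$A^{(0)}=\{a\in A:\ a\text{ finitely supported}\},\qquad A^{(\alpha+1)}=\{a\in A:\ ha-a\in A^{(\alpha)}\text{ for all }h\in F\},$$
and $A^{(\delta)}=\bigcup_{\beta<\delta}A^{(\beta)}$ for limit $\delta$.

By induction each $A^{(\alpha)}$ is an $F$-submodule. At successors use $h(ka)-ka=k\bigl(k^{-1}hk\,a-a\bigr)$. It follows that $A^{(\alpha)}\subseteq A^{(\alpha+1)}$, so the series is ascending.

**Example.** The constant function $1$ lies in $A^{(1)}\setminus A^{(0)}$. Let $X$ be the set of reduced words whose last letter is $h_0$. Then $h_iX=X$ for $i\ne0$, and $X$ is the disjoint union of $h_0X$ and $\{h_0\}$, because left multiplication by a generator changes the last letter only in the transitions between a word of length one and the empty word. So $h_i1_X-1_X$ is $0$ for $i\neq 0$ and $1_{\{h_0\}}$ for $i=0$; by (2) below, $1_X\in A^{(1)}$. Let $p(x)\in\mathbb F_2$ be the parity of the exponent sum of $h_0$ in $x$. Then $(hp-p)(x)=p(h^{-1}x)-p(x)=p(h)$, so $hp-p$ is the constant $p(h)$. Hence $p\in A^{(2)}\setminus A^{(1)}$, since $h_0p-p=1$ has infinite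 support.

The generators suffice in the definition. If $C\le A$ is a submodule and $a\in A$, then $\{h\in F: ha-a\in C\}$ is a subgroup, because
$$hka-a=h(ka-a)+(ha-a),\qquad h^{-1}a-a=-h^{-1}(ha-a).$$
Therefore
$$a\in A^{(\alpha+1)}\iff h_ia-a\in A^{(\alpha)}\ \text{ for all } i<\kappa.\tag{2}$$

How long is the series? Over an acting group with finitely many generators $h_1,\dots,h_n$ it would be short. If $a\in A^{(\omega+1)}$, then the finitely many $h_ia-a$ lie in one $A^{(m)}$ with $m<\omega$, so $a\in A^{(m+1)}$, and the series stops at $\omega$ at the latest. So many generators are needed. They should also be independent. If $h_i$ and $h_j$ commute, then $b_i=h_ia-a$ and $b_j=h_ja-a$ satisfy $(h_j-1)b_i=(h_i-1)b_j$, so differences cannot be prescribed at will; for instance, $b_i=1_{\{x\}}$ with $b_j=0$ is impossible. In a free group there is no such constraint.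

**Lemma 5.** For every family $(b_i)_{i<\kappa}$ in $A$ there is $a\in A$ with $h_ia-a=b_i$ for all $i<\kappa$.

**Proof.** Suppose that $a$ exists and put $\delta(h)=ha-a$. Evaluating at $1$ gives $a(h^{-1})-a(1)=\delta(h)(1)$, so $\delta$ determines $a$ up to a constant. We build $\delta$ first and read $a$ off from it.

As $F$ is free, there is a homomorphism $F\to A\rtimes F$ with $h_i\mapsto(b_i,h_i)$, where $(b,h)(c,k)=(b+hc,hk)$. It has the form $h\mapsto(\delta(h),h)$ with $\delta(h_i)=b_i$ and $\delta(hk)=\delta(h)+h\delta(k)$. Put $a(x)=\delta(x^{-1})(1)$. Then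
$$(ha-a)(x)=\delta(x^{-1}h)(1)-\delta(x^{-1})(1)=\bigl(x^{-1}\delta(h)\bigr)(1)=\delta(h)(x).$$
Taking $h=h_i$ gives the lemma. $\square$

**Lemma 6.** $A^{(\alpha)}\ne A^{(\alpha+1)}$ for all $\alpha<\kappa^+$, and $A^{(\kappa^+)}=A^{(\kappa^++1)}$.

**Proof.** Suppose that some $\alpha<\kappa^+$ has $A^{(\alpha)}=A^{(\alpha+1)}$, and take the least. The constant function $1$ shows $\alpha>0$.

*Successor case, $\alpha=\beta+1$.* By minimality there is $b\in A^{(\alpha)}\setminus A^{(\beta)}$. By Lemma 5 there is $a$ with $h_ia-a=b$ for all $i$. By (2), $a\in A^{(\alpha+1)}=A^{(\alpha)}=A^{(\beta+1)}$, so $b\in A^{(\beta)}$, a contradiction.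

*Limit case.* Since $0<\alpha<\kappa^+$, there is a surjection $\kappa\to\alpha$, $i\mapsto\alpha_i$. By minimality there are $b_i\in A^{(\alpha_i+1)}\setminus A^{(\alpha_i)}$. By Lemma 5 there is $a$ with $h_ia-a=b_i$ for all $i$. Each $b_i$ lies in $A^{(\alpha)}$, so $a\in A^{(\alpha+1)}=A^{(\alpha)}$ by (2). Hence $a\in A^{(\gamma)}$ for some $\gamma<\alpha$. As $A^{(\gamma)}$ is a submodule, all $b_i=h_ia-a$ lie in $A^{(\gamma)}$. This is false for an $i$ with $\alpha_i=\gamma$.

*The stage $\kappa^+$.* Let $a\in A^{(\kappa^++1)}$. The $\kappa$ many elements $h_ia-a$ lie in $\bigcup_{\beta<\kappa^+}A^{(\beta)}$. As $\kappa^+$ is regular, they all lie in one $A^{(\beta)}$ with $\beta<\kappa^+$. By (2), $a\in A^{(\beta+1)}\subseteq A^{(\kappa^+)}$. $\square$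

It remains to find a group $G$ whose normalizer tower adds, at each stage, exactly the next term of this series.

## Why $T^{(fin)}F$ does not follow the series

The obvious candidate is $G=T^{(fin)}F$. It has $\kappa$ elements and contains $M$ and $F$. Let $G_1=N_W(G)$. By (1) and $G\cap A=A^{(0)}$, we have $G_1\cap A=A^{(1)}$, as hoped (elements of $A$ normalize $T^{(fin)}$, which is normal in $W$). The trouble is that $G_1$ contains more than $G A^{(1)}$, and what else it contains blocks the second step. Let $p\in A^{(2)}$ be the parity function above. We show in two independent ways that $p\notin N_W(G_1)$.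

*The automorphisms of $F$ get in.* An automorphism $\theta$ of $F$ is an element of $\mathrm{Sym}(F)$ with $\theta\lambda_h\theta^{-1}=\lambda_{\theta(h)}$, so $\theta\in G_1$. Let $\theta$ swap $h_0$ and $h_1$ and fix the other generators. If $p$ normalized $G_1$, then $q=p\theta p^{-1}\theta^{-1}$ would be in $G_1$. Additively $q=p-\theta p$, where $\theta p$ is the parity of the exponent sum of $h_1$. So $q-h_0q$ is the constant $1$, which has infinite support. By (1), $q$ does not normalize $G$, a contradiction.

*The other elements of $S_5$ get in.* A constant function $c\in T^F$ commutes with $F$ and normalizes $T^{(fin)}$, so it lies in $G_1$. We also write $c$ for its value, and choose it with $[t,c]=tct^{-1}c^{-1}\ne1$. If $p$ normalized $G_1$, then $f=pcp^{-1}c^{-1}$ would be in $G_1$. Here $f(x)=1$ where $p(x)=0$, and $f(x)=[t,c]$ where $p(x)=1$. Since $p(h_0^{-1}x)\ne p(x)$ for every $x$, the function $fh_0f^{-1}h_0^{-1}$, whose value at $x$ is $f(x)f(h_0^{-1}x)^{-1}$, equals $[t,c]^{\pm1}\neq1$ everywhere. So it is not in $T^{(fin)}=G\cap T^F$, and $f\notin G_1$, a contradiction.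

So $G$ must be enlarged, still to size $\kappa$, so that anything normalizing it is tied down in two ways: its permutation part must be a translation of $F$, and its values must be in $\langle t\rangle$, up to elements of $G$. The enlargement must not disturb $A$. The device is to use a subgroup $P$ of $T$ that commutes with $t$ and has normalizer just $P\times\langle t\rangle$, and to add to $G$ those $P$-valued functions whose level sets lie in a Boolean algebra $\mathcal B$ of $\kappa$ subsets of $F$. If no nontrivial automorphism of $F$ preserves $\mathcal B$, both leaks are closed. Since $A$ commutes with all $P$-valued functions, it does not notice them.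

## A Boolean algebra preserved by no automorphism of $F$

For sets or functions, $=^*$ and $\subseteq^*$ mean "up to finitely many elements (arguments)". For $i<\kappa$ and for $i\ne j$ put
$$S_i=\{h_i^n:n\ge1\},\qquad S_{ij}=\{h_i^nh_j^n:n\ge1\},$$
$$\mathcal L=\{qS_i:q\in F,\ i<\kappa\}\cup\{qS_{ij}:q\in F,\ i<j<\kappa\}.$$
Note the condition $i<j$ in $\mathcal L$. Let $\mathcal B$ be the Boolean algebra of subsets of $F$ generated by the finite sets and $\mathcal L$. Then $|\mathcal B|=\kappa$, $\mathcal B$ is invariant under left translations, and all members of $\mathcal L$ are infinite.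

The sets $S_i$ mark the generators, with a direction. They would not be enough alone: an automorphism that permutes the generators sends $qS_i$ to $\theta(q)S_{\pi(i)}$ and preserves the algebra generated by the finite sets and all $qS_i$. The sets $S_{ij}$ with $i<j$ record the ordering of $\kappa$, which has no nontrivial automorphism.

**Lemma 7.** Let $S,S'$ be sets of the form $S_i$ or $S_{ij}$ ($i\ne j$, either order), and let $q,q'\in F$. If $qS\cap q'S'$ is infinite, then $S$ and $S'$ are the same set with the same indices, and $qS=^*q'S'$.

**Proof.** Translating, we may take $q'=1$. We compare quotients of pairs of common points, so that $q$ cancels. For $i\ne j$ and distinct $n,n'\ge1$,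
$$(h_i^nh_j^n)^{-1}h_i^{n'}h_j^{n'}=h_j^{-n}h_i^{n'-n}h_j^{n'},\tag{3}$$
and the right side is reduced with three syllables. Distinct points of one of our sets have distinct exponents $n$.

*$qS_i\cap S_j$ infinite.* Two common points $qh_i^n=h_j^m$ and $qh_i^{n'}=h_j^{m'}$, with $n\neq n'$ and $m\ne m'$, give $h_i^{n'-n}=h_j^{m'-m}\ne1$. So $i=j$, and $q=h_i^{m-n}$ is a power of $h_i$. Hence $qS_i=^*S_i$.

*$qS_i\cap S_{jk}$ or $qS_{jk}\cap S_i$ infinite.* Two common points show that a nontrivial power of $h_i$ equals a three-syllable word as in (3). This is impossible.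

*$qS_{ij}\cap S_{kl}$ infinite.* Two common points $qh_i^nh_j^n=h_k^mh_l^m$ and $qh_i^{n'}h_j^{n'}=h_k^{m'}h_l^{m'}$ give
$$h_j^{-n}h_i^{n'-n}h_j^{n'}=h_l^{-m}h_k^{m'-m}h_l^{m'}$$
with $n\ne n'$, $m\ne m'$ and both sides reduced. So $j=l$, $i=k$ and $n=m$. Then $qh_i^nh_j^n=h_i^nh_j^n$ gives $q=1$. $\square$

We need to know what a member of $\mathcal B$ looks like. Call $X\subseteq F$ *small* if it is $=^*$ a finite, possibly empty, union of members of $\mathcal L$.

**Lemma 8.** (i) Every member of $\mathcal B$ is small or has small complement. (ii) If $X\in\mathcal B$ is infinite and contained in $\langle h_k:k\in J\rangle$ with $J$ finite, then $L\subseteq^*X$ for some $L\in\mathcal L$.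

**Proof.** (i) By Lemma 7, two members of $\mathcal L$ have finite intersection or are equal up to finitely many elements. Let $L\in\mathcal L$ and let $U=^*L_1\cup\dots\cup L_r$ be small. If some $L_s=^*L$, then $L\cap U=^*L$ and $L\setminus U=^*\emptyset$. Otherwise all $L\cap L_s$ are finite, so $L\cap U=^*\emptyset$ and $L\setminus U=^*L$. Taking finite unions over $L$, we see that $U'\cap U$ and $U'\setminus U$ are small whenever $U,U'$ are small. Clearly $U'\cup U$ is small too.

Let $\mathcal C$ be the family of sets that are small or have small complement. It is closed under complements. It is closed under unions: if $X,Y$ are small, so is $X\cup Y$. If, say, $F\setminus X$ is small, then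
$$F\setminus(X\cup Y)=(F\setminus X)\setminus Y=(F\setminus X)\cap(F\setminus Y).$$
If $Y$ is small, the middle expression shows that this set is small; if $F\setminus Y$ is small, the last one does. So $\mathcal C$ is a Boolean algebra. It contains the finite sets and $\mathcal L$, so $\mathcal B\subseteq\mathcal C$.

(ii) If $X$ is small, then, being infinite, it is $=^*$ a nonempty finite union of members of $\mathcal L$, and the claim holds. Suppose instead that $F\setminus X$ is small. Then $F$ is the union of $X$, finitely many members of $\mathcal L$ and a finite set. Each of these lies in a subgroup generated by finitely many of the $h_k$. So $F\subseteq\langle h_k:k\in J'\rangle$ with $J'$ finite, which is false since $\kappa$ is infinite. $\square$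

**Example.** The set $X=\{h_0^{-n}:n\ge1\}$ is not in $\mathcal B$. Otherwise $L\subseteq^*X$ for some $L\in\mathcal L$, by Lemma 8(ii). Two points of $qS_{jk}$ differ by a three-syllable word (3), which is not in $\langle h_0\rangle$, so $L=qS_j$ with a nontrivial power of $h_j$ in $\langle h_0\rangle$. Thus $j=0$, $q$ is a power of $h_0$, and $qS_0$ contains all large positive powers of $h_0$, a contradiction. So $\mathcal B$ is not preserved by an automorphism with $h_0\mapsto h_0^{-1}$.

**Lemma 9.** If $\theta\in\mathrm{Aut}(F)$ and $\theta(S)\in\mathcal B$ for all $S\in\mathcal B$, then $\theta=1$.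

**Proof.**

**Step 1: $\theta$ sends each generator to a generator.** Fix $i$ and let $u=\theta(h_i)$. Then $\theta(S_i)=\{u^m:m\ge1\}\in\mathcal B$ is infinite and contained in a subgroup generated by finitely many $h_k$. By Lemma 8(ii) there is $L\in\mathcal L$ with $L\subseteq^*\theta(S_i)$. Write $\bar{\ }$ for the image in $F^{ab}=\bigoplus_{k<\kappa}\mathbb Ze_k$.

*Case $L=qS_{jk}$ with $j<k$.* For all large $n$ the element
$$v_n=(qh_j^nh_k^n)^{-1}\,qh_j^{n+1}h_k^{n+1}=h_k^{-n}h_jh_k^{n+1}$$
lies in $\langle u\rangle$. Moreover $\bar v_n=\bar v_{n+1}=e_j+e_k\ne0$. If $v_n=u^s$ and $v_{n+1}=u^{s'}$, then $s\bar u=s'\bar u\ne0$ in a torsion-free group, so $s=s'$ and $v_n=v_{n+1}$. This contradicts the uniqueness of reduced words.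

*Case $L=qS_j$.* For large $n$, $h_j=(qh_j^n)^{-1}qh_j^{n+1}\in\langle u\rangle$, say $h_j=u^s$. Then $e_j=s\bar u$, and comparing coefficients of $e_j$ gives $s=\pm1$. So $u=h_j^{\pm1}$. Since $qh_j^n\in\langle u\rangle=\langle h_j\rangle$, $q=h_j^r$ for some $r\in\mathbb Z$. For all large $n$ we have $h_j^{r+n}\in\{u^m:m\ge1\}$, so $u=h_j$.

Hence $\theta(h_i)=h_{\pi(i)}$ for some map $\pi:\kappa\to\kappa$. It is injective because $\theta$ is. Since $\theta$ is surjective, $\{h_{\pi(i)}:i<\kappa\}$ generates $F$, so $\pi$ is surjective.

**Step 2: $\pi$ preserves the order.** Let $i<j$. Then $\theta(S_{ij})=S_{\pi(i)\pi(j)}\in\mathcal B$ is infinite and contained in $\langle h_{\pi(i)},h_{\pi(j)}\rangle$. By Lemma 8(ii), $L\subseteq^*S_{\pi(i)\pi(j)}$ for some $L\in\mathcal L$. By Lemma 7, $L=qS_{\pi(i)\pi(j)}$ with this ordered pair of indices. By the definition of $\mathcal L$, $\pi(i)<\pi(j)$. So $\pi$ is an order-automorphism of the ordinal $\kappa$, hence the identity, and $\theta=1$. $\square$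

## The group $G=DF$ and its normalizers

Let $P=\mathrm{Sym}\{1,2,3\}\le T$; recall $t=(4\,5)$. Then $t$ centralizes $P$, $P\cong S_3$ is centerless, and $N_T(P)=P\times\langle t\rangle$: an element normalizing $P$ preserves its set of fixed points $\{4,5\}$, hence preserves $\{1,2,3\}$.

Let $P^{(\mathcal B)}$ be the set of functions $z:F\to P$ all of whose level sets $\{x:z(x)=d\}$ are in $\mathcal B$. It is a group, because the level sets of products and inverses are finite Boolean combinations of level sets of the factors. For $c\in P$ and $S\in\mathcal B$ it contains the function $c_S$ with value $c$ on $S$ and $1$ elsewhere. Define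
$$D=\{f\in T^F:\ f=^*z\text{ for some }z\in P^{(\mathcal B)}\}=T^{(fin)}P^{(\mathcal B)},\qquad G=DF.$$
As $T^{(fin)}\trianglelefteq W$, $D$ is a group. It contains $M$, and $F$ normalizes it because $\mathcal B$ is invariant under left translations. Since $|T^{(fin)}|=|P^{(\mathcal B)}|=|F|=\kappa$, we have $|G|=\kappa$.

For $a\in A$ and $d\in D$ we have $ada^{-1}=^*d$, because off a finite set $d$ is $P$-valued and $t$ centralizes $P$. So $A$ normalizes $D$. For every ordinal $\alpha$ put
$$E_\alpha=DA^{(\alpha)},\qquad G_\alpha=E_\alpha F .$$
These are groups, since $F$ normalizes both $D$ and the submodule $A^{(\alpha)}$. We have $G_0=G$, as $A^{(0)}\le T^{(fin)}\le D$. For limit $\delta$, $G_\delta=\bigcup_{\beta<\delta}G_\beta$. Also $G_\alpha\cap T^F=E_\alpha$, and $G_{\alpha+1}=G_\alpha A^{(\alpha+1)}$. Off a finite set, elements of $E_\alpha$ take values in $P\times\langle t\rangle$.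

**Lemma 10.** (i) If $f\in E_\alpha$ is $P$-valued everywhere, then $f\in P^{(\mathcal B)}$. (ii) $G_\alpha\cap A=A^{(\alpha)}$.

**Proof.** (i) We have $f=^*za$ with $z\in P^{(\mathcal B)}$ and $a\in A^{(\alpha)}$. Off a finite set, $a(x)=z(x)^{-1}f(x)\in P\cap\langle t\rangle=1$, so $f=^*z$. Since $\mathcal B$ contains the finite sets, the level sets of $f$ are in $\mathcal B$.

(ii) As $A\le T^F$ and $A^{(\alpha)}\le A$, we get $G_\alpha\cap A=E_\alpha\cap A=DA^{(\alpha)}\cap A=(D\cap A)A^{(\alpha)}$. An element of $D\cap A$ is $P$-valued and $\langle t\rangle$-valued off a finite set, so it is finitely supported; thus $D\cap A=A^{(0)}\le A^{(\alpha)}$. $\square$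

**Proposition 11.** $N_W(G_\alpha)=G_{\alpha+1}$ for every ordinal $\alpha$.

**Proof.**

**Step 1: elements of $A$.** This step shows that $N_W(G_\alpha)\cap A=A^{(\alpha+1)}$, so that inside $A$ the tower follows the series. Let $a\in A$. Then $a$ normalizes $D$ and centralizes $A^{(\alpha)}$. If $a$ normalizes $G_\alpha$, then by (1) the elements $a-ha=aha^{-1}h^{-1}$, $h\in F$, lie in $G_\alpha\cap A$, which is $A^{(\alpha)}$ by Lemma 10(ii). So $a\in A^{(\alpha+1)}$. Conversely, if $a\in A^{(\alpha+1)}$, then $aha^{-1}\in A^{(\alpha)}h\subseteq G_\alpha$ for all $h\in F$, so $aG_\alpha a^{-1}\le G_\alpha$. As $a=a^{-1}$, equality holds.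

In particular $G_{\alpha+1}=G_\alpha A^{(\alpha+1)}\le N_W(G_\alpha)$. For the other inclusion it is enough to show that $N_W(G_\alpha)\subseteq G_\alpha A$. Granting this, any $w\in N_W(G_\alpha)$ is $ga$ with $g\in G_\alpha$ and $a\in A$. Then $a=g^{-1}w\in N_W(G_\alpha)\cap A=A^{(\alpha+1)}$, and $w\in G_{\alpha+1}$.

So let $w=s\sigma\in N_W(G_\alpha)$ with $s\in T^F$, $\sigma\in\mathrm{Sym}(F)$. In the remaining steps we multiply $w$ on the left by elements of $G_\alpha$ until it lies in $A$. At all times $w$ normalizes $G_\alpha$, hence also $G_\alpha\cap T^F=E_\alpha$.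

**Step 2: the permutation part becomes an automorphism of $F$.** The image of $G_\alpha$ in $\mathrm{Sym}(F)$ is $\lambda(F)$, so $\sigma$ normalizes $\lambda(F)$. Replacing $w$ by $\lambda_{\sigma(1)}^{-1}w$, we may assume $\sigma(1)=1$. Then $\sigma\lambda_h\sigma^{-1}=\lambda_{\theta(h)}$ for some $\theta\in\mathrm{Aut}(F)$. Evaluating $\sigma\lambda_h=\lambda_{\theta(h)}\sigma$ at $1$ gives $\sigma(h)=\theta(h)$. So $w=s\theta$, and for $c\in P$, $S\in\mathcal B$,
$$(wc_Sw^{-1})(x)=s(x)\,c_{\theta(S)}(x)\,s(x)^{-1}.\tag{4}$$

**Step 3: the values of $s$ are forced into $P\times\langle t\rangle$.** Take $S=F$ in (4). As $c_F\in D\le E_\alpha$, we have $wc_Fw^{-1}\in E_\alpha$, so $s(x)cs(x)^{-1}\in P\times\langle t\rangle$ for all but finitely many $x$. There are finitely many $c\in P$, so $s(x)Ps(x)^{-1}\le P\times\langle t\rangle$ for all but finitely many $x$. Fix such an $x$. The group $s(x)Ps(x)^{-1}$ is the symmetric group on a $3$-set, so it is generated by transpositions of $S_5$. The transpositions in $P\times\langle t\rangle$ are those of $P$ together with $t$. But $t$ is central in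 $P\times\langle t\rangle$ and $s(x)Ps(x)^{-1}\cong S_3$ is centerless, so $t\notin s(x)Ps(x)^{-1}$. Hence $s(x)Ps(x)^{-1}\le P$, equality holds by counting, and $s(x)\in N_T(P)=P\times\langle t\rangle$. Multiplying $w$ on the left by an element of $T^{(fin)}\le G_\alpha$, we may change $s$ to $1$ at the finitely many exceptional points. Then $s=za$ with $z\in P^F$ and $a\in A$.

**Step 4: the $P$-part of $s$ lies in $G_\alpha$.** For $c\in P$, $wc_Fw^{-1}$ is now the $P$-valued function $x\mapsto z(x)cz(x)^{-1}$, because $t$ centralizes $P$. It lies in $E_\alpha$, so its level sets are in $\mathcal B$ by Lemma 10(i). As $P$ is centerless, $z(x)=d$ if and only if $z(x)$ and $d$ act in the same way on $P$ by conjugation. Therefore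
$$\{x:z(x)=d\}=\bigcap_{c\in P}\{x:\ z(x)cz(x)^{-1}=dcd^{-1}\}\in\mathcal B\qquad(d\in P).$$
So $z\in P^{(\mathcal B)}\le G_\alpha$, and replacing $w$ by $z^{-1}w$ we may assume $w=a\theta$.

**Step 5: $\theta$ is trivial.** Fix $1\ne c\in P$ and let $S\in\mathcal B$. Since $a$ commutes with $P$-valued functions, (4) gives $wc_Sw^{-1}=c_{\theta(S)}$, and this lies in $E_\alpha$. By Lemma 10(i), $c_{\theta(S)}\in P^{(\mathcal B)}$, and its level set at $c$ is $\theta(S)$. So $\theta(S)\in\mathcal B$ for all $S\in\mathcal B$, and $\theta=1$ by Lemma 9. Hence $w=a\in A$. $\square$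

**Proof of Theorem 1.** The group $G=G_0$ contains $M$ and $F$ and has cardinality $\kappa$. By Lemma 4 it is centerless, and by the consequence of that lemma its automorphism tower is its normalizer tower in $W$. By Proposition 11, and since $G_\delta=\bigcup_{\beta<\delta}G_\beta$ at limits $\delta$, this normalizer tower is $(G_\alpha)$. If $G_{\alpha+1}=G_\alpha$, then intersecting with $A$ and using Lemma 10(ii) gives $A^{(\alpha+1)}=A^{(\alpha)}$. Conversely, if $A^{(\alpha+1)}=A^{(\alpha)}$, then $G_{\alpha+1}=G_\alpha A^{(\alpha+1)}=G_\alpha$. So $\tau(G)$ is the least $\alpha$ with $A^{(\alpha+1)}=A^{(\alpha)}$. By Lemma 6 this is $\kappa^+$. $\blacksquare$
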